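\title{Absolute continuity of the law of $1+Z_1+Z_1Z_2+\cdots$ with factors $1\pm a$}

\begin{abstract}
Let $Z_1,Z_2,\dots$ be independent random variables taking the values $1-a$ and $1+a$ with probability $\frac12$ each, and let $\nu^a$ be the law of $X=1+Z_1+Z_1Z_2+\cdots$. We prove that $\nu^a$ is absolutely continuous for all $a\in(0,\frac{\sqrt3}2)$ outside a set of Hausdorff dimension zero, that it is singular for all $a\in[\frac{\sqrt3}2,1)$, and that it is singular for two explicit algebraic values of $a$ below $\frac{\sqrt3}2$. For the first result we condition on the number of factors $1+a$ in long blocks. This turns $X$ into a sum of independent terms, which we split into a part with power Fourier decay and a part of dimension one; the dimension is found with Hochman's inverse theorem for entropy.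
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $0<a<1$ and let $Z_1,Z_2,\dots$ be independent random variables taking the values $1-a$ and $1+a$ with probability $\frac12$ each. Consider the random series
\begin{equation}\label{eq:series}
X=1+Z_1+Z_1Z_2+\dots+Z_1Z_2\cdots Z_n+\cdots .
\end{equation}
By the law of large numbers, $\frac1n\ln(Z_1\cdots Z_n)$ tends almost surely to the Lyapunov exponent
\[
\chi_a=\mathbb{E}\ln Z_1=\tfrac12\ln(1-a^2)<0,
\]
so the series converges almost surely. Let $\nu^a$ be the law of $X$. Since $X=1+Z_1(1+Z_2+Z_2Z_3+\cdots)$, the measure $\nu^a$ is stationary for the maps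
\[
f_0(x)=1+(1-a)x,\qquad f_1(x)=1+(1+a)x ,
\]
that is, $\nu^a=\frac12(f_0\nu^a+f_1\nu^a)$, where $f\mu$ is the image of $\mu$ under $f$. The map $f_1$ expands, so the system contracts only on average; each term of \eqref{eq:series} has mean $1$, and $\mathbb{E}X=\infty$. We ask for which $a$ the measure $\nu^a$ is absolutely continuous with respect to Lebesgue measure.

A count suggests the answer. The values of $Z_1,\dots,Z_n$ can be chosen in $2^n$ ways, and once they are known, $X$ is known up to an error of order $Z_1\cdots Z_n$, typically $e^{n\chi_a}$. Most of the mass of $\nu^a$ therefore sits on $2^n$ intervals of length about $e^{n\chi_a}$, of total length about $(2\sqrt{1-a^2})^n$. This tends to $0$ when $a>\frac{\sqrt3}2$, that is, when the entropy $\ln 2$ is smaller than $|\chi_a|$, and then $\nu^a$ is singular. When $a<\frac{\sqrt3}2$ the total length grows exponentially, and unless the intervals pile up for an arithmetic reason one expects the mass to spread out. The problem is posed in \cite{problem}, where singularity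 for $a>\frac{\sqrt3}2$ is recorded as known and it is conjectured that $\nu^a$ is absolutely continuous for Lebesgue almost every $a\in(0,\frac{\sqrt3}2)$. We prove the conjecture in a stronger form.

\begin{theorem}\label{thm:A}
There is a Borel set $E\subset(0,\frac{\sqrt3}2)$ of Hausdorff dimension $0$ such that $\nu^a$ is absolutely continuous for every $a\in(0,\frac{\sqrt3}2)\setminus E$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $a\in[\frac{\sqrt3}2,1)$ the measure $\nu^a$ is singular.
\end{theorem}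

\begin{theorem}\label{thm:C}
The measure $\nu^a$ is singular for $a=\frac{\sqrt5-1}2\approx0.618$ and for $a=q-1\approx0.839$, where $q$ is the real root of $q^3=q^2+q+1$. Both values lie in $(0,\frac{\sqrt3}2)$.
\end{theorem}

So the range in Theorem~\ref{thm:A} is sharp, and its exceptional set cannot be removed. Theorem~\ref{thm:B} is the count above made precise (Section~\ref{sec:words}), and Theorem~\ref{thm:C} is proved in Section~\ref{sec:pisot}. The rest of the paper proves Theorem~\ref{thm:A}. Section~\ref{sec:decomp} reduces it to two statements about the conditional law of $X$: one summand has power Fourier decay (Section~\ref{sec:fourier}) and another has dimension one. The second statement rests on an exponential separation of partial sums (Section~\ref{sec:sep}), which the inverse theorem of \cite{hochman} converts into full entropy (Section~\ref{sec:entropy}) and then into full local dimension (Section~\ref{sec:local}).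

\medskip\noindent\textbf{Conventions.} We write $\ln$ for the natural logarithm and $\log$ for the logarithm to base $2$; $|A|$ is Lebesgue measure, to which ``absolutely continuous'' and ``singular'' refer; $\|x\|$ is the distance from $x$ to $\mathbb{Z}$; $x^+=\max(x,0)$; $\hat\mu(\xi)=\int e^{2\pi i\xi x}\,d\mu(x)$; and $S_r\mu$ is the image of $\mu$ under $x\mapsto rx$. Further, $\mathcal{D}_k=\{[j2^{-k},(j+1)2^{-k}):j\in\mathbb{Z}\}$, $\mathcal{D}^\theta_k=\mathcal{D}_k+\theta$ is the translated partition, and $\mathcal{D}^\theta_k(x)$ is its cell containing $x$.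

\section{Words, pure type and the singular range}\label{sec:words}

Put $p=z_0=1-a$ and $q=z_1=1+a$. For a word $w=w_1\cdots w_n\in\{0,1\}^n$ let
\[
M_w=z_{w_1}\cdots z_{w_n},\qquad T_w=\sum_{j=0}^{n-1}z_{w_1}\cdots z_{w_j},
\]
the term $j=0$ being $1$; for the empty word $M=1$ and $T=0$. Then $f_{w_1}\circ\dots\circ f_{w_n}(x)=T_w+M_wx$ and
\begin{equation}\label{eq:concat}
T_{ww'}=T_w+M_wT_{w'},\qquad M_{ww'}=M_wM_{w'} .
\end{equation}
The multiplier $M_w$ depends only on the length of $w$ and its number of ones. Let $W_1,W_2,\dots$ be independent fair bits with $Z_i=z_{W_i}$, and write $W|n=W_1\cdots W_n$. Then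
\begin{equation}\label{eq:markov}
X=T_{W|n}+M_{W|n}X^{(n)},
\end{equation}
where $X^{(n)}$, the series built from $W_{n+1},W_{n+2},\dots$, has law $\nu^a$ and is independent of $W|n$. Fix $x_0=x_0(a)$ with $\nu^a([0,x_0])\ge\frac12$.

\begin{lemma}[Pure type]\label{lem:pure}
For every $a\in(0,1)$, $\nu^a$ is either absolutely continuous or singular.
\end{lemma}

\begin{proof}
Let $\mathcal{P}\mu=\frac12(f_0\mu+f_1\mu)$. If $\mu$ is a probability measure with $\mathcal{P}\mu=\mu$ and $Y$ has law $\mu$ and is independent of the bits, then $T_{W|n}+M_{W|n}Y$ has law $\mathcal{P}^n\mu=\mu$ and converges almost surely to $X$; so $\mu=\nu^a$. The operator $\mathcal{P}$ maps absolutely continuous measures to absolutely continuous ones and singular measures to singular ones, because $f_0,f_1$ are affine bijections. By uniqueness of the Lebesgue decomposition, both parts of $\nu^a$ are fixed by $\mathcal{P}$, so both are multiples of $\nu^a$. They are mutually singular, so one of them vanishes.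
\end{proof}

At $a=\frac{\sqrt3}2$ the count of the introduction is balanced: $2^n$ intervals of typical length $2^{-n}$. The fluctuations of order $\sqrt n$ in $\ln M_{W|n}$ decide the matter, since with probability bounded below the interval is shorter by a factor $e^{-\sqrt n}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\frac{\sqrt3}2\le a<1$, so that $\chi_a\le-\ln2$. Write $\ln M_{W|n}=n\chi_a+\frac12\ln(q/p)\,B_n$, where $B_n$ is the number of ones minus the number of zeros in $W|n$, a simple random walk. Let $\mathcal{W}_n=\{w\in\{0,1\}^n:M_w\le2^{-n}e^{-\sqrt n}\}$. The event $W|n\in\mathcal{W}_n$ contains $\{B_n\le-2\sqrt n/\ln(q/p)\}$, whose probability has a positive limit by the central limit theorem. The set $O_n=\bigcup_{w\in\mathcal{W}_n}(T_w+M_w[0,x_0])$ has $|O_n|\le2^n\cdot2^{-n}e^{-\sqrt n}x_0\to0$, while \eqref{eq:markov} gives $\nu^a(O_n)\ge\frac12\mathbb{P}(W|n\in\mathcal{W}_n)$, which is bounded below. An absolutely continuous finite measure gives small mass to sets of small length, so $\nu^a$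 is not absolutely continuous, and Lemma~\ref{lem:pure} applies.
\end{proof}

\begin{remark}\label{rem:support}
The threshold is invisible in the support, which is $[\frac1a,\infty)$ for every $a$. Indeed $X\ge\sum_jp^j=\frac1a$. Given $y_0\ge\frac1a$, let $w_{n+1}=1$ if $y_n\ge2+\frac1a$ and $w_{n+1}=0$ otherwise, and put $y_{n+1}=f_{w_{n+1}}^{-1}(y_n)$. Then $\frac1a\le y_n\le\max(y_0,(1+\frac1a)/p)$ and $y_0=T_{w_1\cdots w_n}+M_{w_1\cdots w_n}y_n$. The sums $T_{w_1\cdots w_n}$ are bounded by $y_0$, so $M_{w_1\cdots w_n}\to0$, and the intervals $T_{w_1\cdots w_n}+M_{w_1\cdots w_n}[0,x_0]$, of mass at least $2^{-n-1}$, shrink to $y_0$.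
\end{remark}

\section{Conditioning on block types}\label{sec:decomp}

\subsection{A criterion for convolutions}

We say that a probability measure $\mu$ on $\mathbb{R}$ has \emph{full local dimension} if there is $\theta\in[0,1)$ with
\begin{equation}\label{eq:fulldim}
\liminf_{n\to\infty}-\tfrac1n\log\mu(\mathcal{D}^\theta_n(x))\ge1\qquad\text{for $\mu$-almost every }x .
\end{equation}
Such a measure may be singular, but only by a subexponential margin, and any power decay of a Fourier transform makes up for it.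

\begin{lemma}\label{lem:conv}
Let $\mu$ be a compactly supported probability measure of full local dimension, and let $\eta$ be a probability measure such that $|\hat\eta(\xi)|\le|\xi|^{-\sigma}$ for some $\sigma>0$ and all large $|\xi|$. Then $\mu*\eta$ is absolutely continuous.
\end{lemma}

\begin{proof}
Pick $0<s'<s<1$ with $s'\ge1-2\sigma$. By \eqref{eq:fulldim}, the sets $F_L=\{x:\mu(\mathcal{D}^\theta_n(x))\le L2^{-sn}\text{ for all }n\ge0\}$ increase to a set of full measure as $L\to\infty$. The restriction $\mu_L=\mu|_{F_L}$ gives mass at most $L2^{-sn}$ to every cell of $\mathcal{D}^\theta_n$, and $[x-2^{-n},x+2^{-n}]$ meets three cells. Hence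
\[
\int|x-y|^{-s'}\,d\mu_L(y)\le1+\sum_{n\ge0}2^{(n+1)s'}\cdot3L2^{-sn}<\infty
\]
uniformly in $x$. The energy formula states that, for a compactly supported finite measure $\lambda$ and $0<s'<1$, $\iint|x-y|^{-s'}d\lambda(x)\,d\lambda(y)=c_{s'}\int|\hat\lambda(\xi)|^2|\xi|^{s'-1}d\xi$ with $c_{s'}>0$. So for $\xi_0\ge1$ large,
\[
\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\hat\eta|^2\,d\xi\le\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\xi|^{-2\sigma}\,d\xi\le\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\xi|^{s'-1}\,d\xi<\infty .
\]
The Fourier transform of $\mu_L*\eta$ is bounded, hence in $L^2(\mathbb{R})$, and by Plancherel's theorem $\mu_L*\eta$ has a density in $L^2$. If $|A|=0$, then $\mu*\eta(A)=\lim_L\mu_L*\eta(A)=0$.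
\end{proof}

If the lower limit in \eqref{eq:fulldim} were only bounded below by some $s_0<1$, the proof would need $2\sigma>1-s_0$. The exponent $\sigma$ that we can obtain is very small, so we need dimension exactly one.

To use the lemma we must write $X$ as a sum of independent terms. The terms of \eqref{eq:series} are dependent, because each $Z_i$ enters all later products. The remedy is to reveal just enough about the bits to fix the products at regular times.

\begin{example}[Blocks of length two]\label{ex:pairs}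
Cut the bits into pairs $u_1u_2\cdots$. The four words give
\[
T_{00}=T_{01}=2-a,\quad T_{10}=T_{11}=2+a,\qquad M_{00}=p^2,\quad M_{01}=M_{10}=1-a^2,\quad M_{11}=q^2 .
\]
Let $c_k\in\{0,1,2\}$ be the number of ones in $u_k$ and $M_k=M_{u_1}\cdots M_{u_k}$. By \eqref{eq:concat}, $X=\sum_kM_{k-1}T_{u_k}$. Once all $c_k$ are revealed, the $M_k$ are constants; the $k$-th term is a constant if $c_k\ne1$ and equals $M_{k-1}(2\pm a)$ with an independent fair sign if $c_k=1$. The conditional law of $X$ is an infinite convolution, its Fourier transform has modulus $\prod_{c_k=1}|\cos(2\pi aM_{k-1}\xi)|$, and any partition of the indices splits it into two factors. The price is a loss of randomness. Among $n$ pairs about $n/2$ carry a sign, so about $2^{n/2}$ choices remain at scale $(1-a^2)^n$, and the count of the introduction is favorable only if $2^{1/2}(1-a^2)>1$, not in the whole range $4(1-a^2)>1$. With blocks of length $N$ the number of ones takes $N+1$ values, so revealing it costs at most $\ln(N+1)$ of the entropy $N\ln2$, a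 vanishing fraction.
\end{example}

\subsection{Reduction to a Frostman measure}

To bound the dimension of the exceptional set we show that it carries no measure of positive dimension.

\begin{proposition}\label{prop:main}
Let $\mathcal{J}=[a_-,a_+]\subset(0,\frac{\sqrt3}2)$, $t\in(0,1]$, and let $\rho$ be a probability measure on $\mathcal{J}$ with $\rho(B)\le C_\rho(\operatorname{diam}B)^t$ for all Borel sets $B$. Then $\nu^a$ is absolutely continuous for $\rho$-almost every $a$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]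
Let $E$ be the set of $a\in(0,\frac{\sqrt3}2)$ for which $\nu^a$ is not absolutely continuous. We first check that $E$ is Borel. Almost surely $W|n$ has $\frac n2+o(n)$ ones, and then $\ln M_{W|n}=n\chi_a+o(n)$ uniformly for $a$ in compact subsets of $(0,1)$. So $X$ is almost surely continuous in $a$, and $a\mapsto\nu^a$ is weakly continuous by dominated convergence. A probability measure $\mu$ is absolutely continuous if and only if for every rational $\epsilon>0$ there is a rational $\delta>0$ such that $\mu(O)\le\epsilon$ for all finite unions $O$ of open rational intervals with $|O|<\delta$; for the ``if'' part, cover a null set by an open set of length less than $\delta$ and exhaust it by such unions. For open $O$ the set $\{\mu:\mu(O)\le\epsilon\}$ is weakly closed. Hence the complement of $E$ is obtained from closed sets by countable operations.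

Suppose $\dim_{\mathrm{H}}E>0$. Hausdorff dimension is countably stable, so $\dim_{\mathrm{H}}(E\cap\mathcal{J})>0$ for some compact interval $\mathcal{J}\subset(0,\frac{\sqrt3}2)$. Frostman's lemma says that a Borel subset of $\mathbb{R}$ of positive dimension has full measure for some probability measure $\rho$ with $\rho(B)\le C_\rho(\operatorname{diam}B)^t$, $t\in(0,1]$. Applied to $E\cap\mathcal{J}$, this contradicts Proposition~\ref{prop:main}.
\end{proof}

From now on $\mathcal{J}$, $t$ and $\rho$ are fixed.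

\subsection{Blocks and their types}

Let $g=\max_{a\in\mathcal{J}}\mathbb{E}Z_1^{1/2}$. Since $(\mathbb{E}Z_1^{1/2})^2=\frac14(p+q+2\sqrt{pq})=\frac12(1+\sqrt{1-a^2})$ and $a_->0$, we have $g<1$. Fix $N\ge5$, and put $N'=N-4$, so large that for all $a\in\mathcal{J}$
\begin{equation}\label{eq:N}
N'\ln2-\ln(N'+1)-\sqrt2\,g^NN\ln2\;>\;N|\chi_a|\Bigl(1+\frac{\sqrt2\,g^N}{1-g^N}\Bigr).
\end{equation}
This is possible because, after division by $N$, the left side tends to $\ln 2$ and the right side is at most $|\chi_{a_+}|(1+o(1))$ with $|\chi_{a_+}|<\ln2$. The left side will bound the entropy that survives our conditioning and the right side the contraction over the same stretch (Lemma~\ref{lem:beta}); this is where $a_+<\frac{\sqrt3}2$ is essential.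

Cut the bits into blocks of length $N$ and write the $k$-th block as $u_ks_k$ with $|u_k|=N'$ and $|s_k|=4$. The long words $u_k$ will supply the dimension and the short words $s_k$ the Fourier decay. Let $c_k$ be the number of ones in $u_k$. Let $e_k=*$ if $s_k\in\{01,10\}^2=\{0101,0110,1001,1010\}$, an event of probability $\frac14$, and $e_k=s_k$ otherwise. The \emph{type} of block $k$ is $\omega_k=(c_k,e_k)$, and $\omega=(\omega_k)_{k\ge1}$. The $\omega_k$ are i.i.d.\ and their law does not depend on $a$. Given $\omega$, all the words $u_k,s_k$ are independent, $u_k$ is uniform among words of length $N'$ with $c_k$ ones, and $s_k$ is uniform on $\{01,10\}^2$ if $e_k=*$ and deterministic otherwise. The multipliers $M_{u_k}$ and $M_{s_k}$ are functions of $\omega_k$, with $M_{s_k}=p^2q^2$ if $e_k=*$. Put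
\[
M_{(i,j]}=\prod_{i<k\le j}M_{u_k}M_{s_k},\qquad M_k=M_{(0,k]} .
\]
By \eqref{eq:concat},
\[
X=X'+X'',\qquad X'=\sum_{k\ge1}M_{k-1}T_{u_k},\qquad X''=\sum_{k\ge1}M_{k-1}M_{u_k}T_{s_k}.
\]
Let $\eta_\omega$ be the law of $X''$ given $\omega$; it also depends on $a$.

\begin{proposition}[Fourier decay]\label{prop:fourier}
There is $\sigma>0$ such that for $\rho$-almost every $a$, for almost every $\omega$, we have $|\hat\eta_\omega(\xi)|\le|\xi|^{-\sigma}$ for all sufficiently large $|\xi|$.
\end{proposition}

\begin{proposition}[Dimension one]\label{prop:dim}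
For $\rho$-almost every $a$, for almost every $\omega$, there is a set $\mathcal{S}\subset\mathbb{N}$, determined by $a$ and $\omega$, such that the law of $V=\sum_{k\in\mathcal{S}}M_{k-1}T_{u_k}$ given $\omega$ is compactly supported and has full local dimension.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Propositions~\ref{prop:fourier} and~\ref{prop:dim}]
Fix $a$ for which both conclusions hold. Given $\omega$, write $X=V+X''+V_0$ with $V_0=\sum_{k\notin\mathcal{S}}M_{k-1}T_{u_k}$. The three summands depend on disjoint families of independent words, so they are independent. By Lemma~\ref{lem:conv}, the law $\lambda$ of $V+X''$ is absolutely continuous for almost every $\omega$, so for $|A|=0$ we have $\mathbb{P}(X\in A\mid\omega)=\mathbb{E}[\lambda(A-V_0)\mid\omega]=0$. Averaging over $\omega$ gives $\nu^a(A)=0$.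
\end{proof}

\section{Exponential separation}\label{sec:sep}

For the count of words to be meaningful, different choices of $u_1,\dots,u_n$ must give different partial sums of $X'$, at distance at least $e^{-Cn}$. This cannot hold for every $a$. The words $y=10011$ and $y'=01110$ have the same multiplier, and
\[
T_y-T_{y'}=(q-p)(1-pq-pq^2)=2a\,(a^3+2a^2-a-1),
\]
which changes sign between $a=0.8$ and $a=0.81$; at the root the two words define the same map. But the polynomial takes the value $2$ at $a=1$, and this is general: at $a=1$ we have $p=0$ and $q=2$, so $T_{y'}=1$ for every word starting with $0$, and $T_y\ge3$ for every word of length at least $2$ starting with $1$. An analytic function that is bounded on a neighborhood of $[a_-,1]$ and not small at $1$ has few zeros and is small only near them. So we continue the partial sums to complex $a$ and look for upper bounds.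

Let $U\subset\mathbb{C}$ be the open $\delta_0$-neighborhood of the segment $[a_-,1]$, with $\delta_0\le\frac12$ so small that $\vartheta=\sup_U|1-z^2|<1$; this is possible because $0\le1-x^2\le1-a_-^2<1$ on the segment.

\begin{lemma}\label{lem:analytic}
Given $K_1\ge1$ there are $k_0\in\mathbb{N}$ and $c,\epsilon_0>0$ with the following property. If $F$ is analytic on $U$, $|F|\le K_1$ and $|F(1)|\ge1$, then for $0<\epsilon<\epsilon_0$ the set $\{a\in[a_-,1]:|F(a)|<\epsilon\}$ is covered by $k_0$ sets of diameter at most $c\,\epsilon^{1/k_0}$.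
\end{lemma}

\begin{proof}
The domain $U$ is bounded and convex, so there is a conformal bijection $\psi$ from the unit disc $\mathbb{D}$ onto $U$ with $\psi(0)=1$. Choose $r_0<1$ with $[a_-,1]\subset\psi(\{|z|\le r_0\})$ and put $r_1=\frac{1+r_0}2$. Let $\zeta_1,\dots,\zeta_k$ be the zeros of $F\circ\psi$ in $|z|<r_1$, with multiplicity, and write $F\circ\psi=B\,\Psi$ with $B(z)=\prod_i\frac{z-\zeta_i}{1-\bar\zeta_iz}$. Since $|B|\to1$ at the unit circle, the maximum principle gives $|\Psi|\le K_1$ on $\mathbb{D}$. Evaluating at $0$ yields Jensen's bound $1\le K_1\prod_i|\zeta_i|\le K_1r_1^k$, so $k\le k_0:=1+\lceil\ln K_1/\ln(1/r_1)\rceil$. The function $h=\ln(K_1/|\Psi|)$ is harmonic and nonnegative in $|z|<r_1$, and $h(0)\le\ln K_1$ because $|\Psi(0)|\ge|F(1)|\ge1$. Harnack's inequality $h(z)\le\frac{r_1+|z|}{r_1-|z|}h(0)$ gives $|\Psi|\ge\epsilon_0:=K_1^{1-(r_1+r_0)/(r_1-r_0)}$ on $|z|\le r_0$, and $\epsilon_0\le1$. If $|z|\le r_0$ and $|F(\psi(z))|<\epsilon<\epsilon_0$, then $\prod_i\frac12|z-\zeta_i|\le|B(z)|<\epsilon/\epsilon_0<1$.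 So $k\ge1$ and $\min_i|z-\zeta_i|\le2(\epsilon/\epsilon_0)^{1/k}\le2\epsilon_0^{-1}\epsilon^{1/k_0}$. Since $\psi$ is Lipschitz on $|z|\le r_0$, the claim follows.
\end{proof}

The upper bound $K_1$ is not available for all words, since a long run of ones makes $T_y$ huge. It is available when the types that follow the first disagreement are typical, and the next quantity measures this. Regard $M_{(k,j]}$ as a polynomial in $a$ and set
\[
G_k=\sum_{j\ge k}\sup_U|M_{(k,j]}| ,\qquad k\ge0 .
\]
On $U$ we have $|p|,|q|\le\frac52$ and $|pq|\le\vartheta$, so $|p^xq^y|\le\vartheta^{\min(x,y)}(5/2)^{|x-y|}$. For $M_{(k,j]}=p^xq^y$ we have $x+y=N(j-k)$ and, almost surely, $|x-y|=o(j-k)$ as $j\to\infty$. Hence $G_k<\infty$ almost surely. Moreover $G_k$ is one fixed function of $(\omega_{k+1},\omega_{k+2},\dots)$ and does not depend on $a$.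

Given $\omega$, call two different sequences $(u_k)_{k\le n}$ and $(u'_k)_{k\le n}$ a \emph{$K$-pair of length $n$} if $u_k$ and $u'_k$ are words of length $N'$ with $c_k$ ones and the first index $k_1$ with $u_{k_1}\ne u'_{k_1}$ satisfies $G_{k_1}\le K$. Put
\[
Q(a)=\sum_{k\le n}M_{k-1}\,(T_{u_k}-T_{u'_k}).
\]

\begin{lemma}[Separation]\label{lem:sep}
For each $K\in\mathbb{N}$ there is a constant $C_K$ such that for $\rho$-almost every $a$, for almost every $\omega$, there is $n_0$ such that every $K$-pair of length $n\ge n_0$ satisfies $|Q(a)|\ge e^{-C_Kn}$.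
\end{lemma}

\begin{proof}
Fix $\omega$ and a $K$-pair of length $n$. Let $w=u_1s_1\cdots u_ns_n$ and $w'=u'_1s_1\cdots u'_ns_n$, with $s_k=0101$ if $e_k=*$. Since $M_{u_k}=M_{u'_k}$, the contributions $M_{k-1}M_{u_k}T_{s_k}$ cancel and $Q=T_w-T_{w'}$. Let $v$ be the longest common prefix; exchanging the sequences if necessary, $w=vy$ and $w'=vy'$ with $y$ starting with $1$ and $y'$ with $0$. Then $Q=M_vF$ with $F=T_y-T_{y'}$. The prefix $v$ ends inside $u_{k_1}$. With $y_0$ the rest of block $k_1$,
\[
T_y=T_{y_0}+M_{y_0}\sum_{k_1<j\le n}M_{(k_1,j-1]}T_{u_js_j},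
\]
and the same formula holds for $y'$ with $u'_j$ in place of $u_j$. Words of length at most $N$ have $|T|,|M|\le(5/2)^N$ on $U$, so $|F|\le K_1:=2(5/2)^{2N}(1+K)$ on $U$. The word $y$ contains $s_{k_1}$ and so has length at least $2$; hence $F(1)\ge3-1=2$.

On $\mathcal{J}$ we have $M_v\ge(1-a_+)^{Nn}=e^{-C_1n}$, so $|Q(a)|<e^{-Cn}$ implies $|F(a)|<e^{-(C-C_1)n}$. There are at most $4^{Nn}$ pairs. By Lemma~\ref{lem:analytic}, for $C>C_1$ and $n$ large, the set of $a\in\mathcal{J}$ with $|Q(a)|<e^{-Cn}$ for some $K$-pair of length $n$ has $\rho$-measure at most $4^{Nn}k_0C_\rho c^te^{-t(C-C_1)n/k_0}$. Take $C=C_K$ with $t(C_K-C_1)/k_0>N\ln4$, which does not depend on $\omega$. The bound is summable, so by the Borel--Cantelli lemma the conclusion holds for every $\omega$ and $\rho$-almost every $a$. The set of $(a,\omega)$ where it fails is Borel: for each $n$ there are finitely many candidate pairs, $Q$ is a polynomial in $a$ whose coefficients depend on $\omega_1,\dots,\omega_n$, and $G_k$ is measurable. Fubini's theorem exchanges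 the quantifiers.
\end{proof}

\section{Fourier decay}\label{sec:fourier}

We prove Proposition~\ref{prop:fourier}.

\subsection{The product formula and the idea}

By Example~\ref{ex:pairs} and \eqref{eq:concat}, for $e_k=*$ we have $T_{s_k}=2+2(1-a^2)+a\iota_k+a(1-a^2)\iota'_k$ with independent fair signs $\iota_k,\iota'_k$. Put
\[
\Theta_k(a)=2aM_{k-1}M_{u_k}=2a\,p^{m_k}q^{n_k-m_k},\qquad n_k=Nk-4,
\]
where $m_k$, the number of zeros among the first $n_k$ bits, is a function of $\omega$. The law of $\pm b$ has Fourier transform $\cos(2\pi\xi b)$, and the deterministic terms of $X''$ contribute factors of modulus one. For $0\le y\le\frac12$, concavity gives $\sin\frac{\pi y}2\ge\sqrt2\,y$, so $\cos\pi y=1-2\sin^2\frac{\pi y}2\le1-4y^2\le e^{-4y^2}$. Therefore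
\begin{equation}\label{eq:product}
|\hat\eta_\omega(\xi)|=\prod_{k:\,e_k=*}|\cos(\pi\xi\Theta_k)|\,|\cos(\pi(1-a^2)\xi\Theta_k)|\le\prod_{k:\,e_k=*}e^{-4\|\xi\Theta_k\|^2-4\|(1-a^2)\xi\Theta_k\|^2}.
\end{equation}
Let $k_1<k_2<\cdots$ be the indices with $e_k=*$ and $\ell_j=k_{j+1}-k_j$; the gaps $\ell_j$ are i.i.d.\ geometric with mean $4$. For $\xi>0$ put $\xi_j=\xi\Theta_{k_j}(a)$ and $\xi'_j=(1-a^2)\xi_j$, let $A_j,A'_j$ be nearest integers, and let $\epsilon_j=\max(\|\xi_j\|,\|\xi'_j\|)$. Then \eqref{eq:product} gives $|\hat\eta_\omega(\xi)|\le\exp(-4\sum_j\epsilon_j^2)$.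

About $\ln\xi$ of the numbers $\xi_j$ exceed $1$, up to a constant factor. If $|\hat\eta_\omega(\xi)|>\xi^{-\sigma}$ with $\sigma$ small, then $\epsilon_j$ is small for all but a small fraction of them. Now $A'_j/A_j$ approximates $1-a^2$ with error $O(\epsilon_j/A_j)$, so the pair $(A_j,A'_j)$ determines $a$ to that precision. This is just the precision needed to compute $\xi_{j-1}=\xi_jR_{j-1}(a)$, where $R_j=\Theta_{k_j}/\Theta_{k_{j+1}}$, with error $O(\epsilon_j)$; if $\epsilon_{j-1}$ is small too, the pair $(A_{j-1},A'_{j-1})$ is determined. Climbing from $\xi_j\approx1$ to $\xi_j\approx\xi$, we find few integer sequences, and the last pair confines $a$ to an interval of length about $1/\xi$. This explains why $s_k$ consists of two pairs. With one pair we would have to read $a$ from $A_{j-1}/A_j\approx R_{j-1}=p^{-x}q^{-y}$, whose logarithmic derivative $\frac x{1-a}-\frac y{1+a}$ can vanish in $\mathcal{J}$; the ratio $1-a^2$ of the two frequencies in one block is always strictly monotone.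

\subsection{Constants and the range of scales}

We have $R_j=p^{-x}q^{-y}$ with $x,y\ge0$ and $x+y=N\ell_j$, so on $\mathcal{J}$
\[
|\ln R_j|\le c_1\ell_j,\qquad|(\ln R_j)'|\le c_1\ell_j,\qquad c_1=N/(1-a_+).
\]
Put $c_2=4+2c_1/a_-$, $c_3=c_1+1+\ln(2c_2+8)$, $c_4=10(N\ln2+2)$, $\chi_*=N|\chi_{a_-}|=N\min_{\mathcal{J}}|\chi_a|>0$, and $\varphi(L)=\mathbb{E}[\ell_1;\ell_1>L]$, which is positive and tends to $0$ as $L\to\infty$. For $0<\delta\le\frac12$ let $h(\delta)=-\delta\ln\delta-(1-\delta)\ln(1-\delta)$; then $\sum_{i\le\delta J}\binom Ji\le e^{h(\delta)J}$, because $1\ge\sum_{i\le\delta J}\binom Ji\delta^i(1-\delta)^{J-i}\ge e^{-h(\delta)J}\sum_{i\le\delta J}\binom Ji$. Choose in turn $\varepsilon_1\in(0,1)$, $L\in\mathbb{N}$ and $\delta\in(0,\frac12]$ with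
\begin{equation}\label{eq:fconst}
45\varepsilon_1<t\chi_*,\qquad4c_3\varphi(L)<\tfrac12t\chi_*,\qquad h(\delta)+4c_3\delta L<\tfrac12t\chi_*,
\end{equation}
and put $\varepsilon_*=\frac14e^{-c_3L}$ and $\sigma=4\delta\varepsilon_*^2/c_4$. None of these depends on $\omega$.

Fix $\omega$ in the set of full measure, independent of $a$, on which $m_k=\frac{n_k}2+o(k)$, $k_j/j\to4$ and $\frac1J\sum_{j\le J}\ell_j1_{\{\ell_j>L\}}\to\varphi(L)$. Since $\ln\Theta_k-\chi_an_k=\ln(2a)-(m_k-\frac{n_k}2)\ln(q/p)$, there is $j_0=j_0(\omega)$ with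
\[
|\ln\Theta_{k_j}(a)-\chi_an_{k_j}|\le\varepsilon_1k_j\qquad(j\ge j_0,\ a\in\mathcal{J}).
\]
The sequence $\xi_j$ decreases only up to these fluctuations, so we stop a little before it reaches $1$. For large $\xi$ let $J=J(a,\xi)$ be the largest integer with $|\chi_a|n_{k_J}+2\varepsilon_1k_J\le\ln\xi$. Since $|\chi_a|\le\ln2$ on $\mathcal{J}$, every $J'$ with $(N\ln2+2)k_{J'}\le\ln\xi$ satisfies $J'\le J$; thus $J\to\infty$ uniformly in $a$ as $\xi\to\infty$. For $J$ large, depending only on $\omega$, and $j_0\le j\le J$: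
\begin{itemize}
\item[(a)] $\ln\xi_j\ge|\chi_a|N(k_J-k_j)+2\varepsilon_1k_J-\varepsilon_1k_j\ge\varepsilon_1k_J$. So $\xi_j\ge2$, and $A_j$ and $\xi_j$ are within a factor $2$ of each other. For $j=j_0$ the bound gives $\ln\xi_{j_0}\ge\chi_*(k_J-k_{j_0})$.
\item[(b)] By maximality of $J$, $\ln\xi_J\le|\chi_a|N\ell_J+2\varepsilon_1k_{J+1}+\varepsilon_1k_J\le4\varepsilon_1k_J$, since $k_{J+1}/k_J\to1$.
\item[(c)] $3J\le k_J\le5J$, and $\ln\xi\le(N\ln2+2)k_{J+1}\le c_4J$.
\end{itemize}

\subsection{Reconstruction}

\begin{lemma}\label{lem:recon}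
Let $(a,\xi)$ and $(\tilde a,\tilde\xi)$ have the same large $J$ and the same pair $(A_j,A'_j)$ for some $j_0\le j\le J$, and let $\bar\epsilon=\max(\epsilon_j,\tilde\epsilon_j)$. Then $|a-\tilde a|\le2\bar\epsilon/(a_-A_j)$. If $j>j_0$ and $\ell=\ell_{j-1}$, then $|\xi_{j-1}-\tilde\xi_{j-1}|$ and $|\xi'_{j-1}-\tilde\xi'_{j-1}|$ are at most $e^{c_3\ell}\bar\epsilon$.
\end{lemma}

\begin{proof}
We have $|A'_j-(1-a^2)A_j|\le|A'_j-\xi'_j|+(1-a^2)|\xi_j-A_j|\le2\bar\epsilon$, and the same for $\tilde a$. So $|a^2-\tilde a^2|\le4\bar\epsilon/A_j$, and $a+\tilde a\ge2a_-$ gives the first claim. Next, $|\xi_j-\tilde\xi_j|\le2\bar\epsilon$ and $\xi_j,\tilde\xi_j\ge A_j/2$, so $|\ln\xi_j-\ln\tilde\xi_j|\le4\bar\epsilon/A_j$. From $\xi_{j-1}=\xi_jR_{j-1}(a)$ we get $|\ln\xi_{j-1}-\ln\tilde\xi_{j-1}|\le4\bar\epsilon/A_j+c_1\ell|a-\tilde a|\le c_2\ell\bar\epsilon/A_j$. Since $\xi_{j-1},\tilde\xi_{j-1}\le2A_je^{c_1\ell}$,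
\[
|\xi_{j-1}-\tilde\xi_{j-1}|\le2c_2\ell e^{c_1\ell}\bar\epsilon,\qquad|\xi'_{j-1}-\tilde\xi'_{j-1}|\le|\xi_{j-1}-\tilde\xi_{j-1}|+|a^2-\tilde a^2|\,\tilde\xi_{j-1}\le(2c_2\ell+8)e^{c_1\ell}\bar\epsilon,
\]
and $(2c_2+8)\ell\le((2c_2+8)e)^\ell$.
\end{proof}

Fix a large $J$, an index $j_0<j\le J$ and the pair $(A_j,A'_j)$. As $\bar\epsilon\le\frac12$, any two possible values of $A_{j-1}$ differ by at most $\frac12e^{c_3\ell}+1$, so there are at most $\frac12e^{c_3\ell}+2\le e^{c_3\ell}$ of them, and likewise for $A'_{j-1}$: the pair $(A_{j-1},A'_{j-1})$ takes at most $e^{2c_3\ell_{j-1}}$ values. If $\ell_{j-1}\le L$ and we consider only $(a,\xi)$ with $\epsilon_j,\epsilon_{j-1}<\varepsilon_*$, two values differ by at most $e^{c_3L}\varepsilon_*+2\varepsilon_*<1$, so the pair is unique.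

\subsection{Counting}

Let $B_J$ be the set of $a\in\mathcal{J}$ such that $|\hat\eta_\omega(\xi)|>\xi^{-\sigma}$ for some $\xi$ with $J(a,\xi)=J$. For such $(a,\xi)$, (c) gives $4\sum_{j_0\le j\le J}\epsilon_j^2\le\sigma c_4J=4\delta\varepsilon_*^2J$, so at most $\delta J$ indices are \emph{bad}, meaning $\epsilon_j\ge\varepsilon_*$. We count the sequences $(A_j,A'_j)_{j_0\le j\le J}$ that arise. The set of bad indices can be chosen in at most $e^{h(\delta)J}$ ways. By (b) and (c), the pair $(A_J,A'_J)$ can be chosen in at most $(e^{4\varepsilon_1k_J}+2)^2\le e^{9\varepsilon_1k_J}\le e^{45\varepsilon_1J}$ ways. The step from $j$ to $j-1$ branches only if $\ell_{j-1}>L$, or if $\ell_{j-1}\le L$ and one of $j,j-1$ is bad; the second case occurs at most $2\delta J$ times. So the steps contribute a factor at most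
\[
\exp\Bigl(2c_3\Bigl(2\delta JL+\sum_{j\le J}\ell_j1_{\{\ell_j>L\}}\Bigr)\Bigr)\le e^{4c_3(\delta L+\varphi(L))J}
\]
for $J$ large. By Lemma~\ref{lem:recon} with $j=j_0$ and by (a) and (c), all $a$ with a given sequence lie in a closed interval of length at most $1/(a_-A_{j_0})\le2a_-^{-1}e^{\chi_*k_{j_0}}e^{-\chi_*k_J}\le C_\omega e^{-3\chi_*J}$. By \eqref{eq:fconst}, the union of these intervals, which contains $B_J$, has $\rho$-measure at most
\[
C_\rho C_\omega^t\exp\bigl((h(\delta)+4c_3\delta L+4c_3\varphi(L)+45\varepsilon_1-3t\chi_*)J\bigr)\le C_\rho C_\omega^te^{-t\chi_*J}.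
\]
By the Borel--Cantelli lemma, $\rho$-almost every $a$ lies in finitely many $B_J$. Since $J(a,\xi)\to\infty$, such $a$ satisfy $|\hat\eta_\omega(\xi)|\le\xi^{-\sigma}$ for all large $\xi>0$, and $|\hat\eta_\omega|$ is even.

This proves the decay for almost every $\omega$ and $\rho$-almost every $a$. By \eqref{eq:product}, $|\hat\eta_\omega(\xi)|$ is a Borel function of $(a,\omega,\xi)$, and it is continuous in $\xi$. So the set of $(a,\omega)$ with the decay property is described by countably many conditions at rational $\xi$ and is Borel, and Fubini's theorem completes the proof of Proposition~\ref{prop:fourier}. \qed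

\section{Full entropy}\label{sec:entropy}

In this section and the next we fix $a\in\mathcal{J}$ such that the conclusion of Lemma~\ref{lem:sep} holds for all $K\in\mathbb{N}$; this is $\rho$-almost every $a$. The letter $C$ denotes positive constants that depend only on $a$ and $N$ and may change from line to line.

\subsection{Entropy and the inverse theorem}

For a probability measure $\mu$ and partitions $\mathcal{E},\mathcal{F}$ let $H(\mu,\mathcal{E})=-\sum_{E\in\mathcal{E}}\mu(E)\log\mu(E)$ and $H(\mu,\mathcal{E}|\mathcal{F})=\sum_{F\in\mathcal{F}}\mu(F)H(\mu_F,\mathcal{E})$, where $\mu_F$ is the normalized restriction. All measures below have bounded support. Entropy is at most the logarithm of the number of cells of positive mass, $H(\mu,\mathcal{E})\le H(\mu,\mathcal{F})+H(\mu,\mathcal{E}|\mathcal{F})$, and equality holds if $\mathcal{E}$ refines $\mathcal{F}$. We use the following facts.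
\begin{itemize}
\item[(E1)] $H(\mu,\mathcal{E})$ and $H(\mu,\mathcal{E}|\mathcal{F})$ are concave functions of $\mu$.
\item[(E2)] If $\mu$ lives on an interval of length at most $\ell2^{-k}$, then $H(\mu,\mathcal{D}_k)\le\log(\ell+2)$.
\item[(E3)] $0\le H(\mu,\mathcal{D}_{k+s})-H(\mu,\mathcal{D}_k)=H(\mu,\mathcal{D}_{k+s}|\mathcal{D}_k)\le s$.
\item[(E4)] If $\phi(x)=rx+y$ with $c2^{-k}\le r\le2^{-k}$, then $|H(\phi\mu,\mathcal{D}^\theta_{k+l})-H(\mu,\mathcal{D}_l)|\le\log(\frac1c+2)$. Indeed $H(\phi\mu,\mathcal{D}^\theta_{k+l})=H(\mu,\phi^{-1}\mathcal{D}^\theta_{k+l})$, the cells of $\phi^{-1}\mathcal{D}^\theta_{k+l}$ are intervals of one length in $[2^{-l},2^{-l}/c]$, and a cell of this partition or of $\mathcal{D}_l$ meets at most $\frac1c+2$ cells of the other.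
\item[(E5)] If $|Y-Y'|\le c2^{-k}$, the entropies of the laws of $Y$ and $Y'$ with respect to $\mathcal{D}_k$ differ by at most $\log(2c+3)$: given the cell of one variable, the other lies in an interval of length $(2c+1)2^{-k}$.
\end{itemize}
Let $H_n(\mu)=\frac1nH(\mu,\mathcal{D}_n)$, and let $\mu^{x,k}$ be the normalized restriction of $\mu$ to $\mathcal{D}_k(x)$, rescaled affinely to $[0,1)$. Then $0\le H_m(\mu^{x,k})\le1$ and, by definition of conditional entropy,
\begin{equation}\label{eq:component}
\int H_m(\mu^{x,k})\,d\mu(x)=\tfrac1mH(\mu,\mathcal{D}_{k+m}|\mathcal{D}_k).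
\end{equation}

\begin{theorem}[Hochman {\cite[Theorem 2.7]{hochman}}]\label{thm:hochman}
For every $\varepsilon>0$ and $m\ge1$ there is $\delta>0$ such that for all large $n$ and all probability measures $\mu,\nu$ on $[0,1]$ the following holds. If $H_n(\mu*\nu)<H_n(\mu)+\delta$, then there are disjoint sets $\mathcal{A},\mathcal{B}\subset\{1,\dots,n\}$ with $|\mathcal{A}\cup\mathcal{B}|>(1-\varepsilon)n$ such that
\[
\mu\{x:H_m(\mu^{x,k})>1-\varepsilon\}>1-\varepsilon\ \ (k\in\mathcal{A}),\qquad\nu\{x:H_m(\nu^{x,k})<\varepsilon\}>1-\varepsilon\ \ (k\in\mathcal{B}).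
\]
\end{theorem}

In words: convolution with $\nu$ fails to raise the entropy of $\mu$ only if at almost every scale $\mu$ looks uniform or $\nu$ looks like an atom.

\subsection{Superblocks}

Theorem~\ref{thm:hochman} concerns measures on $[0,1]$, and we want to apply it to a head and a tail of the series $X'$ cut at scale $2^{-n}$. But a block may expand, so the tail after the first time $M_k\le2^{-n}$ need not be of size $O(2^{-n})$ uniformly in $\omega$. We group the blocks so that each group contracts, and keep only the terms of $X'$ coming from groups with a single block. For large $N$ these are most groups.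

Let $\tau_0=0$ and $\tau_i=\min\{k>\tau_{i-1}:M_k\le\frac12M_{\tau_{i-1}}\}$, which is finite almost surely since $M_k\to0$. The blocks $\tau_{i-1}<k\le\tau_i$ form \emph{superblock} $i$, which is \emph{simple} if $\tau_i=\tau_{i-1}+1$. Put $\Lambda_i=M_{\tau_i}$ and $\lambda_i=\Lambda_i/\Lambda_{i-1}$. Since $M_{\tau_i-1}\ge\frac12M_{\tau_{i-1}}$ and a block has multiplier at least $p^N$, we have $\lambda_i\in[c_0,\frac12]$ with $c_0=\frac12p^N$. Let $\mathcal{S}=\{\tau_i:i\text{ simple}\}$. For simple $i$, $M_{\tau_i-1}=\Lambda_{i-1}$, so the variable of Proposition~\ref{prop:dim} is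
\[
V=\sum_{i\text{ simple}}\Lambda_{i-1}T_{u_{\tau_i}},\qquad\text{and we put}\qquad V^{(i)}=\sum_{j\le i,\ j\text{ simple}}\Lambda_{j-1}T_{u_{\tau_j}} .
\]
Let $\kappa_i=(\lambda_i,c_{\tau_i})$ if $i$ is simple and $\kappa_i=(\lambda_i,\emptyset)$ otherwise. The $\tau_i$ are stopping times for $(\omega_k)$ and $\kappa_i$ is a fixed function of the types in superblock $i$, so the $\kappa_i$ are i.i.d., with values in a countable set; so are the lengths $\tau_i-\tau_{i-1}$. The laws of $V$ and $V^{(i)}$ given $\omega$ depend only, and measurably, on $\kappa=(\kappa_i)_{i\ge1}$; call them $\mu_\kappa$ and $\mu^{(i)}_\kappa$. The latter is finitely supported and depends on $\kappa_1,\dots,\kappa_i$. With $\kappa^{+i}=(\kappa_{i+1},\kappa_{i+2},\dots)$,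
\begin{equation}\label{eq:selfsim}
\mu_\kappa=\mu^{(i)}_\kappa*S_{\Lambda_i}\mu_{\kappa^{+i}},\qquad\operatorname{supp}\mu_\kappa\subset[0,2^N),
\end{equation}
the inclusion because $0\le T_u<2^{N'}$ for $|u|=N'$ and $\Lambda_{i-1}\le2^{-(i-1)}$. In particular $0\le V-V^{(i)}\le2^N\Lambda_i$.

For $k\ge0$ let $i(k)=\min\{i\ge0:\Lambda_i\le2^{-k}\}$. This is a stopping time for $(\kappa_i)$, with $\Lambda_{i(k)}\in(c_02^{-k},2^{-k}]$ and $k/\log(1/c_0)\le i(k)\le k$. The sequence $\kappa^{+i(k)}$ has the law of $\kappa$ and is independent of $\kappa_1,\dots,\kappa_{i(k)}$.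

Superblock $j$ offers $\binom{N'}{c_{\tau_j}}$ equally likely words if it is simple and none otherwise. Let $h_j=\log\binom{N'}{c_{\tau_j}}$ if $j$ is simple and $h_j=0$ otherwise; then $h_j\in[0,N]$ is a function of $\kappa_j$. The ratio of entropy to contraction for $V$ is
\[
\beta=\frac{\mathbb{E}h_1}{\mathbb{E}(-\log\lambda_1)} .
\]

\begin{lemma}\label{lem:beta}
$\beta>1$.
\end{lemma}

\begin{proof}
For $j\ge1$, Markov's inequality gives $\mathbb{P}(\tau_1>j)\le\mathbb{P}(M_j>\frac12)\le\sqrt2\,\mathbb{E}M_j^{1/2}\le\sqrt2\,g^{Nj}$, so $\mathbb{E}\tau_1\le1+\sqrt2g^N/(1-g^N)$. Wald's identity says that the sum of i.i.d.\ integrable variables up to an integrable stopping time $\tau$ has mean $\mathbb{E}\tau$ times the common mean. Applied to $-\ln(M_{u_k}M_{s_k})$, it gives $\mathbb{E}(-\ln\lambda_1)=N|\chi_a|\,\mathbb{E}\tau_1$, which is at most the right side of \eqref{eq:N}. Since $\mathbb{P}(c_1=c)=\binom{N'}c2^{-N'}$, the number $N'\ln2-\mathbb{E}\ln\binom{N'}{c_1}$ is the entropy of $c_1$ in natural units, at most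 $\ln(N'+1)$. Finally $h_1\ge\log\binom{N'}{c_1}-N1_{\{\tau_1>1\}}$, so $\ln2\cdot\mathbb{E}h_1$ is at least the left side of \eqref{eq:N}.
\end{proof}

\subsection{The entropy exponent}

Let $\Phi_m(\kappa)=H(\mu_\kappa,\mathcal{D}_m)$ and $\overline\Phi_m=\mathbb{E}\Phi_m$. By \eqref{eq:selfsim} and (E3), $0\le\Phi_m\le m+N$ and $\Phi_m$ is nondecreasing in $m$.

\begin{lemma}\label{lem:alpha}
For $k,m\ge0$,
\begin{equation}\label{eq:super}
\Phi_{k+m}(\kappa)-\Phi_k(\kappa)\ge\Phi_m(\kappa^{+i(k)})-C .
\end{equation}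
The limit $\alpha=\lim_m\overline\Phi_m/m$ exists, $0\le\alpha\le1$, and $\mathbb{E}(\alpha-\Phi_n/n)^+\to0$.
\end{lemma}

\begin{proof}
By \eqref{eq:selfsim}, $\mu_\kappa$ is a finite average of translates $\zeta$ of $S_{\Lambda_{i(k)}}\mu_{\kappa^{+i(k)}}$, each living on an interval of length at most $2^N2^{-k}$. By (E2) and (E4), $H(\zeta,\mathcal{D}_{k+m}|\mathcal{D}_k)\ge\Phi_m(\kappa^{+i(k)})-\log(1/c_0+2)-\log(2^N+2)$, and (E1) gives \eqref{eq:super}. Taking expectations, the sequence $\overline\Phi_m-C$ is superadditive, so $(\overline\Phi_m-C)/m$ converges to its supremum by Fekete's lemma.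

For the last claim we iterate \eqref{eq:super} and need a law of large numbers for the terms, which depend on all of the future. We replace them by terms of bounded range. Fix $m$ with $2^{-m}\le c_0$ and let $\hat\Phi_m(\kappa)=H(\mu_\kappa^{(i(m))},\mathcal{D}_m)$, a function of $\kappa_1,\dots,\kappa_{i(m)}$. By (E5), $|\hat\Phi_m-\Phi_m|\le C$. Let $\mathcal{F}_j$ be the $\sigma$-algebra of the stopping time $i(jm)$ and $\hat\Phi_{m,j}=\hat\Phi_m(\kappa^{+i(jm)})$, so that $\mathbb{E}[\hat\Phi_{m,j}\mid\mathcal{F}_j]=\mathbb{E}\hat\Phi_m$. The variable $\hat\Phi_{m,j}$ is determined by the $\kappa_i$ up to the first index with $\Lambda_i\le2^{-m}\Lambda_{i(jm)}$. Since $2^{-m}\Lambda_{i(jm)}>c_02^{-(j+1)m}\ge2^{-(j+2)m}$, this index is at most $i((j+2)m)$, so $\hat\Phi_{m,j}$ is $\mathcal{F}_{j+2}$-measurable. Hence the variables $\hat\Phi_{m,j}-\mathbb{E}\hat\Phi_m$, bounded by $m+C$, are orthogonal in $L^2$ for $j$ of a fixed parity, and $\Sigma_J=\sum_{j<J}(\hat\Phi_{m,j}-\mathbb{E}\hat\Phi_m)$ has $L^2$ norm at most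 $2\sqrt J(m+C)$. With $J=\lfloor n/m\rfloor$, \eqref{eq:super} gives
\[
\Phi_n\ge\Phi_{Jm}\ge\sum_{j<J}\bigl(\Phi_m(\kappa^{+i(jm)})-C\bigr)\ge J(\overline\Phi_m-C)-|\Sigma_J| .
\]
Therefore $\limsup_n\mathbb{E}(\alpha-\Phi_n/n)^+\le(\alpha-(\overline\Phi_m-C)/m)^+$, which tends to $0$ as $m\to\infty$.
\end{proof}

\begin{proposition}\label{prop:alpha}
$\alpha=1$.
\end{proposition}

The plan is as follows. Suppose $\alpha<1$ and cut $\mu_\kappa$ at scale $2^{-n}$ into the head $\mu_\kappa^{(i(n))}$ and the tail. Between the scales $2^{-n}$ and $2^{-n-n'}$, with $n'=C_*n$, both $\mu_\kappa$ and the tail gain entropy $\alpha n'+o(n)$, so convolution with the local pieces of the head gains nothing. The tail is far from uniform at most scales, because $\alpha<1$. By Theorem~\ref{thm:hochman} the head is nearly atomic below scale $2^{-n}$, so its entropy at scale $2^{-n-n'}$ is still about $\alpha n$. But by separation the atoms of the head are resolved at that scale, so its entropy is about $\beta n>n$.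

We first make precise that the tail is not uniform. For $\varepsilon>0$ and $m,n'\ge1$ let $\Delta_l=\frac1m(\Phi_{l+m}-\Phi_l)$, and call $\kappa$ \emph{nice} if $\#\{1\le l\le n':\Delta_l>\frac{1+\alpha}2\}\le\varepsilon n'$.

\begin{lemma}\label{lem:nice}
Suppose $\alpha<1$ and $(1-\varepsilon)^2>1-\frac{1-\alpha}4$, $0<\varepsilon<1$. Then there is $m$ such that:
\begin{itemize}
\item[(N1)] if $\kappa$ is nice, then for every $r\in[c_02^{-N},2^{-N}]$ there are at most $\varepsilon n'$ indices $1\le l\le n'$ with $\frac1mH(S_r\mu_\kappa,\mathcal{D}_{l+m}|\mathcal{D}_l)>(1-\varepsilon)^2$;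
\item[(N2)] $\mathbb{P}(\kappa\text{ is nice})\ge\frac12$ for all large $n'$.
\end{itemize}
\end{lemma}

\begin{proof}
For such $r$, (E4) with $k=N$ and (E3) give
\begin{equation}\label{eq:rescale}
|H(S_r\mu_\kappa,\mathcal{D}_l)-\Phi_l(\kappa)|\le C\qquad(l\ge0).
\end{equation}
So the quantity in (N1) differs from $\Delta_l$ by at most $2C/m$, which is less than $\frac{1-\alpha}4$ for large $m$; if it exceeds $(1-\varepsilon)^2$, then $\Delta_l>1-\frac{1-\alpha}2=\frac{1+\alpha}2$. This proves (N1).

For (N2), the $\Delta_l$ are rarely much below $\alpha$ and average to about $\alpha$, so they are rarely much above. By \eqref{eq:super} and Lemma~\ref{lem:alpha}, $\mathbb{E}(\alpha-\Delta_l)^+\le\gamma_m:=\mathbb{E}(\alpha-\Phi_m/m)^++C/m$, and $\gamma_m\to0$. Telescoping, for $n'\ge m$, $m\sum_{l=1}^{n'}\Delta_l=\sum_{l=n'+1}^{n'+m}\Phi_l-\sum_{l=1}^m\Phi_l\le m\Phi_{n'+m}$. Using $x^+=x+(-x)^+$,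
\[
\mathbb{E}\,\frac1{n'}\sum_{l=1}^{n'}(\Delta_l-\alpha)^+\le\frac{\overline\Phi_{n'+m}}{n'}-\alpha+\gamma_m\le2\gamma_m
\]
for large $n'$. If $\kappa$ is not nice, the average on the left is at least $\varepsilon\frac{1-\alpha}2$. By Markov's inequality this has probability at most $4\gamma_m/(\varepsilon(1-\alpha))\le\frac12$ for large $m$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:alpha}]
Suppose $\alpha<1$. Choose in turn: $K\in\mathbb{N}$ with $N\,\mathbb{P}(G_0>K)<\frac{\beta-1}4$; an integer $C_*\ge\max(1,2C_K\log e\cdot\mathbb{E}\tau_1)$, with $C_K$ from Lemma~\ref{lem:sep}; $\varepsilon$ as in Lemma~\ref{lem:nice} with $5\varepsilon C_*<\frac{\beta-1}4$; $m$ from Lemma~\ref{lem:nice}; and $\delta=\delta(\varepsilon,m)$ from Theorem~\ref{thm:hochman}. For $n\ge N$ put $b=n-N$, $i=i(n)$ and $n'=C_*n$. We estimate $\mathbb{E}H(\mu_\kappa^{(i)},\mathcal{D}_{b+n'})$ from both sides as $n\to\infty$.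

\emph{Upper bound.} For $I\in\mathcal{D}_b$ with $w_I=\mu^{(i)}_\kappa(I)>0$, let $\nu_I$ be the normalized restriction of $\mu_\kappa^{(i)}$ to $I$, rescaled to $[0,1)$ by the affine map of slope $2^b$. Let $\tilde\mu=S_{2^b\Lambda_i}\mu_{\kappa^{+i}}$. Since $2^b\Lambda_i\in[c_02^{-N},2^{-N}]$, the measure $\tilde\mu$ lives on $[0,1)$; this is the reason for the shift by $N$ in $b$. By \eqref{eq:selfsim}, $\mu_\kappa$ is the average, with weights $w_I$, of measures that the rescaling carries to $\nu_I*\tilde\mu$, while it carries $\mathcal{D}_{b+l}$ to $\mathcal{D}_l$. As $\nu_I*\tilde\mu$ lives on $[0,2)$, (E1) gives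
\begin{equation}\label{eq:upper1}
\Phi_{b+n'}(\kappa)-\Phi_b(\kappa)\ge\sum_Iw_I\,H(\nu_I*\tilde\mu,\mathcal{D}_{n'}|\mathcal{D}_0)\ge\sum_Iw_I\,n'H_{n'}(\nu_I*\tilde\mu)-1 .
\end{equation}
By (E1) and (E4), $n'H_{n'}(\nu_I*\tilde\mu)\ge n'H_{n'}(\tilde\mu)-2$ always, and $n'H_{n'}(\tilde\mu)\ge\Phi_{n'}(\kappa^{+i})-C$ by \eqref{eq:rescale}. We claim that for large $n'$
\begin{equation}\label{eq:star}
\kappa^{+i}\text{ nice and }H_{n'}(\nu_I)>5\varepsilon\quad\Longrightarrow\quad H_{n'}(\nu_I*\tilde\mu)\ge H_{n'}(\tilde\mu)+\delta .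
\end{equation}
If not, take $\mathcal{A},\mathcal{B}\subset\{1,\dots,n'\}$ from Theorem~\ref{thm:hochman} for $\mu=\tilde\mu$, $\nu=\nu_I$. For $k\in\mathcal{A}$, \eqref{eq:component} gives $\frac1mH(\tilde\mu,\mathcal{D}_{k+m}|\mathcal{D}_k)>(1-\varepsilon)^2$, so $|\mathcal{A}|\le\varepsilon n'$ by (N1), which holds for all scaling factors at once. Thus at most $2\varepsilon n'$ indices lie outside $\mathcal{B}$. For $k\in\mathcal{B}$, $\frac1mH(\nu_I,\mathcal{D}_{k+m}|\mathcal{D}_k)\le\varepsilon+\varepsilon$, and for the other $k$ it is at most $1$. Summing, and using $H(\nu_I,\mathcal{D}_k)\le k$,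
\[
4\varepsilon n'm\ge\sum_{k=n'+1}^{n'+m}H(\nu_I,\mathcal{D}_k)-\sum_{k=1}^mH(\nu_I,\mathcal{D}_k)\ge m\,n'H_{n'}(\nu_I)-m^2 ,
\]
so $H_{n'}(\nu_I)\le4\varepsilon+m/n'\le5\varepsilon$ for large $n'$, a contradiction. This proves \eqref{eq:star}.

Let $\Pi_n=\sum_Iw_I1\{H_{n'}(\nu_I)>5\varepsilon\}$, a function of $\kappa_1,\dots,\kappa_i$ and hence independent of the niceness of $\kappa^{+i}$. Taking expectations in \eqref{eq:upper1} and using \eqref{eq:star} and (N2),
\[
\overline\Phi_{b+n'}-\overline\Phi_b\ge\overline\Phi_{n'}-C+\tfrac12\delta n'\,\mathbb{E}\Pi_n .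
\]
Since $\overline\Phi_k=\alpha k+o(k)$, we have $\overline\Phi_{b+n'}-\overline\Phi_b-\overline\Phi_{n'}=o(n)$, so $\mathbb{E}\Pi_n\to0$. As $H_{n'}(\nu_I)\le1$,
\[
\mathbb{E}H(\mu_\kappa^{(i)},\mathcal{D}_{b+n'}|\mathcal{D}_b)=n'\,\mathbb{E}\sum_Iw_IH_{n'}(\nu_I)\le n'(5\varepsilon+\mathbb{E}\Pi_n).
\]
Also $\mathbb{E}H(\mu_\kappa^{(i)},\mathcal{D}_b)\le\overline\Phi_b+C$ by (E5), since $0\le V-V^{(i)}\le2^{-b}$. Hence
\begin{equation}\label{eq:upper}
\mathbb{E}H(\mu_\kappa^{(i)},\mathcal{D}_{b+n'})\le\alpha n+5\varepsilon C_*n+o(n)\le\bigl(\alpha+\tfrac{\beta-1}4\bigr)n+o(n).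
\end{equation}

\emph{Lower bound.} Let $n_0(\omega)$ be the least admissible value in Lemma~\ref{lem:sep} for $K$, and let $\mathcal{E}_n$ be the event $n_0(\omega)\le\tau_i\le2n\,\mathbb{E}\tau_1$. Since $n/\log(1/c_0)\le i\le\tau_i\le\tau_n$ and $\tau_n/n\to\mathbb{E}\tau_1$, we have $\mathbb{P}(\mathcal{E}_n)\to1$. Fix $\omega\in\mathcal{E}_n$, let $\mathcal{G}=\{j\le i:j\text{ simple},\ G_{\tau_j}\le K\}$, and freeze all words $u_k$, $k\le\tau_i$, except the $u_{\tau_j}$ with $j\in\mathcal{G}$. Two different choices of $(u_{\tau_j})_{j\in\mathcal{G}}$, completed by the frozen words, first differ at an index $\tau_j$ with $j\in\mathcal{G}$, so they form a $K$-pair of length $\tau_i$, and the two values of $V^{(i)}$ differ by $Q(a)$. By the choice of $C_*$, $|Q(a)|\ge e^{-C_K\tau_i}\ge2^{-C_*n}\ge2^{-(b+n')}$, so the values lie in different cells of $\mathcal{D}_{b+n'}$. With the other words frozen, $V^{(i)}$ is thus uniform on $2^{\sum_{j\in\mathcal{G}}h_j}$ points in distinct cells, and (E1) gives $H(\mu_\kappa^{(i)},\mathcal{D}_{b+n'})\ge\sum_{j\in\mathcal{G}}h_j$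 on $\mathcal{E}_n$. Since $h_j\le N$ and $i\le n$,
\[
\mathbb{E}H(\mu_\kappa^{(i)},\mathcal{D}_{b+n'})\ge\mathbb{E}\sum_{j\le i}h_j-N\,\mathbb{E}\#\{j\le n:G_{\tau_j}>K\}-Nn\,\mathbb{P}(\mathcal{E}_n^c).
\]
Wald's identity, applied twice with the bounded stopping time $i=i(n)$, gives $\mathbb{E}\sum_{j\le i}h_j=\mathbb{E}i\cdot\mathbb{E}h_1=\beta\,\mathbb{E}i\cdot\mathbb{E}(-\log\lambda_1)=\beta\,\mathbb{E}(-\log\Lambda_i)\ge\beta n$. Since $\tau_j$ is a stopping time, $G_{\tau_j}$ has the law of $G_0$, so the second term is $Nn\,\mathbb{P}(G_0>K)\le\frac{\beta-1}4n$. Comparing with \eqref{eq:upper} gives $\beta-\frac{\beta-1}4\le\alpha+\frac{\beta-1}4$, that is, $\alpha\ge\frac{1+\beta}2>1$ by Lemma~\ref{lem:beta}. This contradicts $\alpha<1$.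
\end{proof}

\section{From entropy to local dimension}\label{sec:local}

Entropy is an average of $-\log\mu_\kappa(\mathcal{D}_n(x))$ over $x$, while Lemma~\ref{lem:conv} needs a bound at almost every point. We write $-\log\mu(\mathcal{D}_n(x))$ as a sum of contributions of successive scales, replace each by its conditional mean, which is the entropy of $\mu$ inside the cell of $x$, and bound this entropy below by the self-similarity \eqref{eq:selfsim}. The difficulty is that the small copies in \eqref{eq:selfsim} may straddle the boundary of the cell, and the restriction of a copy can have little entropy. A random translation of the dyadic grid ensures that $x$ is rarely near a boundary. The following proposition, with the support bound in \eqref{eq:selfsim}, gives Proposition~\ref{prop:dim}.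

\begin{proposition}\label{prop:local}
For almost every $\kappa$, the measure $\mu=\mu_\kappa$ has full local dimension.
\end{proposition}

\begin{proof}
\emph{Choice of the translation.} For $\ell\ge1$, $k\ge0$ and $\theta\in[0,1)$ let $b_k(x)=1$ if $\mathcal{D}^\theta_{k+\ell}(x)$ is the first or the last of the $2^\ell$ subcells of $\mathcal{D}^\theta_k(x)$, and $b_k(x)=0$ otherwise. For fixed $x$ and $\theta$ uniform in $[0,1)$, the binary digits of $x-\theta$ modulo $1$ are independent and fair, and $b_k(x)=1$ exactly when the digits $k+1,\dots,k+\ell$ are all equal. The law of large numbers along each residue class of $k$ modulo $\ell$ gives $\frac1n\sum_{k<n}b_k(x)\to2^{1-\ell}$ for almost every $\theta$. By Fubini's theorem there is $\theta$ such that this holds for all $\ell$ and $\mu$-almost every $x$. Fix such $\theta$, and fix $\ell\ge1$ and $m>\ell+N$.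

\emph{A law of large numbers.} Let $d_k$ be $\mathcal{D}^\theta_{k+m}$-measurable with $\mathbb{E}_\mu[d_k\mid\mathcal{D}^\theta_k]=0$ and $\sup_k\mathbb{E}_\mu d_k^2<\infty$. Then $\frac1n\sum_{k<n}d_k\to0$ $\mu$-almost everywhere. Indeed, for each residue $\varrho$, the partial sums of $\sum_jd_{\varrho+jm}/(j+1)$ form an $L^2$-bounded martingale, which converges almost everywhere, and Kronecker's lemma (if $\sum_jy_j/(j+1)$ converges, then $\frac1J\sum_{j<J}y_j\to0$) applies.

\emph{Reduction to local entropies.} Let $I_k(x)=-\log\bigl(\mu(\mathcal{D}^\theta_{k+m}(x))/\mu(\mathcal{D}^\theta_k(x))\bigr)\ge0$. For $0\le\varrho<m$ the sum $\sum_{j<J}I_{\varrho+jm}(x)$ telescopes and is at most $-\log\mu(\mathcal{D}^\theta_{(J+1)m}(x))$. Summing over $\varrho$, and using that $-\log\mu(\mathcal{D}^\theta_n(x))$ is nondecreasing in $n$,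
\begin{equation}\label{eq:tele}
\liminf_n-\tfrac1n\log\mu(\mathcal{D}^\theta_n(x))\ge\frac1m\liminf_n\frac1n\sum_{k<n}I_k(x).
\end{equation}
The conditional mean of $I_k$ given $\mathcal{D}^\theta_k$ is $H_k^*(x)=H(\mu_D,\mathcal{D}^\theta_{k+m})$ with $D=\mathcal{D}^\theta_k(x)$, and $\mathbb{E}_\mu[I_k^2\mid\mathcal{D}^\theta_k]\le2^{m+1}$, because $D$ has $2^m$ subcells and $y\log^2y\le2$ on $[0,1]$. So $\frac1n\sum_{k<n}(I_k-H^*_k)\to0$ almost everywhere. In the same way, with $\bar b_k=\mathbb{E}_\mu[b_k\mid\mathcal{D}^\theta_k]$, we get $\frac1n\sum_{k<n}\bar b_k\to2^{1-\ell}$ almost everywhere.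

\emph{Lower bound for $H_k^*$.} Let $i=i(k+\ell+N)$ and write $\mu=\sum_vw_v\zeta_v$ as in \eqref{eq:selfsim}, where the pieces $\zeta_v$ are translates of $S_{\Lambda_i}\mu_{\kappa^{+i}}$ and live on intervals of length at most $2^N\Lambda_i\le2^{-(k+\ell)}$. The set $D^\circ=D\cap\{b_k=0\}$ is $D$ without its first and last subcells of length $2^{-(k+\ell)}$, so a piece that gives positive mass to $D^\circ$ is supported in $D$. The pieces supported in $D$ therefore have total weight at least $\mu(D^\circ)=(1-\bar b_k(x))\mu(D)$. For every piece, (E4) and (E3) give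
\[
H(\zeta_v,\mathcal{D}^\theta_{k+m})\ge\Phi_{m-\ell-N}(\kappa^{+i})-C\ge m-d(\kappa^{+i}),\qquad d(\kappa):=m-\Phi_m(\kappa)+\ell+N+C .
\]
Since $\Phi_m\le m+N$, the function $d$ is bounded and nonnegative. The measure $\mu_D$ is a convex combination of the pieces supported in $D$ and a remainder of nonnegative entropy, so by (E1)
\[
H^*_k(x)\ge(1-\bar b_k(x))\bigl(m-d(\kappa^{+i})\bigr)^+\ge m-d(\kappa^{+i(k+\ell+N)})-m\,\bar b_k(x).
\]

\emph{Averaging over scales.} An index $i\ge1$ equals $i(k')$ exactly when $-\log\Lambda_{i-1}<k'\le-\log\Lambda_i$, that is, for at most $Q_0=\log(1/c_0)+1$ values of $k'$; and $i(k')\le k'$. So $\sum_{k<n}d(\kappa^{+i(k+\ell+N)})\le Q_0\sum_{i\le n+\ell+N}d(\kappa^{+i})$. By the ergodic theorem for the shift on the i.i.d.\ sequence $\kappa$, for almost every $\kappa$ and all $m,\ell$, the upper limit of $\frac1n$ times the left side is at most $Q_0\,\mathbb{E}d$. With \eqref{eq:tele}, $\mu$-almost everywhere,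
\[
\liminf_n-\tfrac1n\log\mu(\mathcal{D}^\theta_n(x))\ge1-Q_0\,\frac{m-\overline\Phi_m+\ell+N+C}m-2^{1-\ell}.
\]
Let $m\to\infty$, using $\overline\Phi_m/m\to1$ from Proposition~\ref{prop:alpha}, and then $\ell\to\infty$. The factor $Q_0>1$ is harmless only because $\alpha=1$.
\end{proof}

Propositions~\ref{prop:fourier} and~\ref{prop:dim} are now proved, hence also Proposition~\ref{prop:main} and Theorem~\ref{thm:A}.

\section{Two singular parameters below the threshold}\label{sec:pisot}

When $p<\frac12$, a run of $j$ zeros has probability $2^{-j}$ but contracts by the smaller factor $p^j$, so it concentrates more mass than Lebesgue measure would. By Theorem~\ref{thm:A} this alone does not force singularity. For the parameters of Theorem~\ref{thm:C}, however, $p$ is a negative power of $q$, all terms of $X$ are powers of $q$, and high powers of $q$ are close to integers. After magnifying by $q^n$ and reducing modulo $1$, the early terms almost disappear, and the concentration caused by a run of zeros is seen at the same place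 for every $n$.

\subsection{The numbers}

Let $d\in\{2,3\}$ and $P(x)=x^d-x^{d-1}-\dots-1$. A rational root would be $\pm1$, but $P(1)=-1$, $P(-1)=1$ for $d=2$ and $P(1)=P(-1)=-2$ for $d=3$; as $d\le3$, $P$ is irreducible over $\mathbb{Q}$. For $d=2$ the roots are $q=\frac{1+\sqrt5}2$ and $q_2=-1/q$. For $d=3$ the discriminant is $-44$, so there is one real root $q$, with $1.839<q<1.84$ because $P(1.839)<0<P(1.84)$, and two complex conjugate roots $q_2,q_3$; the product of the roots is $1$, so $|q_2|^2=1/q$. In both cases all roots other than $q$ have the same modulus $\gamma<1$, and $\gamma^{d-1}=1/q$. From $(x-1)P(x)=x^{d+1}-2x^d+1$ we get $2-q=q^{-d}$. So for $a=q-1$,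
\[
1+a=q,\qquad1-a=q^{-d},
\]
and $a<0.84<\frac{\sqrt3}2$. Since $q>\frac32$, we have $q^d=\frac1{2-q}>2$. Thus $X=\sum_{j\ge0}q^{L_j}$, where $L_0=0$ and $L_j$ is a random walk with steps $-d$ (letter $0$) and $+1$ (letter $1$), of negative drift.

To see which object to study, take $d=2$, where $q^m+(-1/q)^m\in\mathbb{Z}$. Suppose that in $q^nX=\sum_jq^{n+L_j}$ the exponent runs down from about $2k$ to $-2k$ through $2k$ consecutive zeros, at a cost $4^{-k}$ in probability. The earlier terms are within $O(q^{-2k})$ of an integer, the later terms sum to $O(q^{-2k})$, and the run itself is deterministic. So $q^nX$ modulo $1$ lies in boundedly many fixed arcs of length $O(q^{-2k})$. Since $q^2=q+1<4$, this is compatible with equidistribution. But for the vector $(q^nX,q^{n+1}X)$ modulo $\mathbb{Z}^2$ the two errors point in different directions, $(1,-1/q)$ and $(1,q)$, and fill only a parallelogram of area $O(q^{-4k})$, with $q^4>4$. So we work on the torus $\mathbb{T}^d=\mathbb{R}^d/\mathbb{Z}^d$.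

\subsection{Proof of Theorem~\ref{thm:C}}

Suppose $\nu^a$ is absolutely continuous. Let $\mathbf{e}(x)=(1,x,\dots,x^{d-1})$. For $0\ne\mathbf{j}\in\mathbb{Z}^d$ we have $\mathbf{j}\cdot\mathbf{e}(q)\ne0$ by irreducibility, so $\mathbb{E}\exp(2\pi i\,\mathbf{j}\cdot q^nX\mathbf{e}(q))=\widehat{\nu^a}(q^n\,\mathbf{j}\cdot\mathbf{e}(q))\to0$ by the Riemann--Lebesgue lemma. Characters span a dense subspace of $C(\mathbb{T}^d)$, so $q^nX\mathbf{e}(q)$ modulo $\mathbb{Z}^d$ converges in law to Haar measure. Power sums of the roots of a monic integer polynomial are integers, so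
\begin{equation}\label{eq:trace}
q^m\mathbf{e}(q)+\sum_{i\ge2}q_i^m\mathbf{e}(q_i)\in\mathbb{Z}^d\qquad(m\ge0).
\end{equation}

Fix $k\ge1$ and let $n>dk$. Let $\tau$ be the first time with $n+L_\tau\le dk$. Downward steps have size $d$, so $n+L_\tau=dk-o$ with $o\in\{0,\dots,d-1\}$. Since $L_j\to-\infty$, the number of visits to $0$ is geometric, with finite mean $\Gamma$, and by the strong Markov property the mean number of visits to any level is at most $\Gamma$. For $j<\tau$ we have $n+L_j-dk\ge1$, so
\[
\mathbb{E}\sum_{j<\tau}\gamma^{\,n+L_j-dk}\le\Gamma\sum_{m\ge1}\gamma^m=:C',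
\]
with $C'$ independent of $n$ and $k$. Consider the event that $\sum_{j<\tau}\gamma^{n+L_j-dk}\le4C'$, that $W_{\tau+1}=\dots=W_{\tau+2k}=0$, and that the copy $X^*$ of $X$ built from the letters after time $\tau+2k$ satisfies $X^*\le x_0$. The three conditions are independent by the strong Markov property, and the first has probability at least $\frac34$ by Markov's inequality, so the event has probability at least $\frac34\cdot4^{-k}\cdot\frac12$. On it, $q^nX\mathbf{e}(q)=\sum_{j\ge0}q^{n+L_j}\mathbf{e}(q)$ is congruent modulo $\mathbb{Z}^d$ to the sum of three vectors.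
\begin{itemize}
\item The terms $j<\tau$ have positive exponents, so by \eqref{eq:trace} they contribute $-\sum_{i\ge2}y_i\mathbf{e}(q_i)$ with $y_i=\sum_{j<\tau}q_i^{n+L_j}$ and $|y_i|\le4C'\gamma^{dk}$. Here $y_2$ is real if $d=2$, and $y_3=\overline{y_2}$ if $d=3$, in which case the vector is $-2\operatorname{Re}(y_2\mathbf{e}(q_2))$.
\item The terms $\tau\le j<\tau+2k$ contribute $\mathbf{v}_o=\sum_{i=0}^{2k-1}q^{dk-o-di}\mathbf{e}(q)$, which depends only on $o$ and $k$.
\item The terms $j\ge\tau+2k$ contribute $y_1\mathbf{e}(q)$ with $y_1=q^{-dk-o}X^*\in[0,x_0q^{-dk}]$.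
\end{itemize}
Let $\mathcal{K}_k\subset\mathbb{R}^d$ be the compact set of all vectors $y_1\mathbf{e}(q)-\sum_{i\ge2}y_i\mathbf{e}(q_i)$ with $y_1,y_2$ in these ranges. It is the image, under a linear map of $\mathbb{R}^d$ that does not depend on $k$, of the product of an interval of length $x_0q^{-dk}$ and a ball of radius $4C'\gamma^{dk}$ in $\mathbb{R}^{d-1}$ (an interval if $d=2$, a disc in $\mathbb{C}$ if $d=3$). Its volume is at most $C''q^{-dk}\gamma^{(d-1)dk}=C''q^{-2dk}$ with $C''$ independent of $k$. The image of $\bigcup_{o<d}(\mathbf{v}_o+\mathcal{K}_k)$ in $\mathbb{T}^d$ is a closed set, independent of $n$, of Haar measure at most $dC''q^{-2dk}$, and it contains $q^nX\mathbf{e}(q)$ with probability at least $\frac384^{-k}$. Under convergence in law, the upper limit of the probabilities of a closed set is at most its limiting measure, so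
\[
\tfrac38\,4^{-k}\le dC''q^{-2dk}\qquad\text{for all }k\ge1 .
\]
This is false for large $k$, since $q^{2d}>4$. Hence $\nu^a$ is not absolutely continuous, and by Lemma~\ref{lem:pure} it is singular. \qed

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Dimension Theory of Self-Affine and Almost Self-Affine Sets and Measures},
\texttt{http://bcc.impan.pl/15Simons-I/uploads/A\_1\_8.pdf}.

\bibitem{hochman}
M. Hochman, \emph{Ann. of Math.} \textbf{180} (2014).

\end{thebibliography}
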